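\title{Finite groups of automorphisms of the Elliott invariant that do not lift}

\begin{abstract}
For every prime $p$ we construct a unital UCT Kirchberg algebra with $K_0$ finitely generated free and $K_1=0$, and a simple unital AF algebra with a unique trace, whose Elliott invariants carry a faithful action of $(\mathbb Z/p)^3$ that is induced by no action on the algebra. In particular $\mathrm{Aut}(A)\to\mathrm{Aut}(\mathrm{Ell}(A))$ need not split. For every finite group $G$ containing $(\mathbb Z/2)^3$ we also construct a finite faithful $\mathbb F_2[G]$-module that is not the $K_0$-group of any action of $G$ on any $C^*$-algebra with $K_1=0$. The obstruction comes from the differentials of the Atiyah--Hirzebruch spectral sequence of the classifying space of the group.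
\end{abstract}

\section{Introduction}

\subsection{The lifting problem}

Call a $C^*$-algebra $A$ \emph{classifiable} if it is simple, separable, unital, nuclear, infinite-dimensional, $\mathcal Z$-stable (that is, $A\otimes\mathcal Z\cong A$, with $\mathcal Z$ the Jiang--Su algebra) and satisfies the Universal Coefficient Theorem (UCT). Such algebras are classified up to isomorphism by the Elliott invariant
\[
\mathrm{Ell}(A)=\bigl(K_0(A),\,K_0(A)_+,\,[1_A],\,K_1(A),\,T(A),\,r_A\bigr).
\]
Here $T(A)$ is the simplex of tracial states, possibly empty, and $r_A\colon T(A)\times K_0(A)\to\mathbb R$ is the pairing $r_A(\tau,[p]-[q])=\tau(p)-\tau(q)$. An automorphism of $\mathrm{Ell}(A)$ is a triple $(\phi_0,\phi_1,\phi_T)$: an order automorphism $\phi_0$ of $(K_0(A),K_0(A)_+)$ fixing $[1_A]$, a group automorphism $\phi_1$ of $K_1(A)$, and an affine homeomorphism $\phi_T$ of $T(A)$, subject to $r_A(\phi_T(\tau),\phi_0(m))=r_A(\tau,m)$. A $*$-automorphism $\sigma$ of $A$ induces the triple $(\sigma_*,\sigma_*,\tau\mapsto\tau\circ\sigma^{-1})$, and this defines a group homomorphism $\mathrm{Aut}(A)\to\mathrm{Aut}(\mathrm{Ell}(A))$.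 A subgroup $G\le\mathrm{Aut}(\mathrm{Ell}(A))$ \emph{lifts} if there is a homomorphism $\alpha\colon G\to\mathrm{Aut}(A)$ whose composition with this map is the inclusion of $G$. The following questions are posed in \cite{report}.
\begin{itemize}
\item[(a)] Does every finite subgroup of $\mathrm{Aut}(\mathrm{Ell}(A))$ lift, for every classifiable $A$?
\item[(b)] Does $\mathrm{Aut}(A)\to\mathrm{Aut}(\mathrm{Ell}(A))$ admit a homomorphic right inverse, for every classifiable $A$?
\end{itemize}

The invariant determines the algebra, and the questions ask whether the symmetries of the invariant are symmetries of the algebra. The issue lies in the relations of $G$. If each element of $G$ is induced by some automorphism of $A$, then a free group $G$ lifts by an arbitrary choice on generators, whereas for a finite group the chosen automorphisms must satisfy the relations of $G$ exactly, and not only modulo automorphisms that act trivially on the invariant. There are reasons to guess that this can be arranged. The group of automorphisms acting trivially on the invariant is available for correcting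 the choices, and Katsura \cite{katsura} proved that actions on the K-theory of Kirchberg algebras lift when all Sylow subgroups of the finite group are cyclic. So a counterexample among Kirchberg algebras needs a group with a noncyclic Sylow subgroup.

\subsection{Results}

A \emph{Kirchberg algebra} is a simple, separable, nuclear, purely infinite $C^*$-algebra, and $\mathcal K$ denotes the compact operators on a separable infinite-dimensional Hilbert space.

\begin{theorem}\label{thm:main}
Let $p$ be a prime and $E=(\mathbb Z/p)^3$.
\begin{enumerate}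
\item There are a unital UCT Kirchberg algebra $A$ with $K_0(A)\cong\mathbb Z^m$ for some $m$ and $K_1(A)=0$, and a subgroup of $\mathrm{Aut}(\mathrm{Ell}(A))$ isomorphic to $E$ that does not lift to an action on $A$.
\item There is a simple unital infinite-dimensional AF algebra with a unique trace that has the same property.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
Questions \textup{(a)} and \textup{(b)} both have a negative answer.
\end{corollary}

\begin{proof}
The algebras of Theorem~\ref{thm:main} are classifiable (Proposition~\ref{prop:realize}), which settles (a). If $\sigma$ were a homomorphic right inverse of $\mathrm{Aut}(A)\to\mathrm{Aut}(\mathrm{Ell}(A))$ for one of them, then $\sigma|_E$ would be a lift of $E$.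
\end{proof}

The proof of Theorem~\ref{thm:main} uses the class of the unit. At the prime $2$ there are also examples in which the unit plays no role, and these pass to all overgroups.

\begin{theorem}\label{thm:nounit}
Let $G$ be a finite group containing a subgroup isomorphic to $(\mathbb Z/2)^3$. There is a finite $\mathbb F_2[G]$-module $W$, faithful for $G$, such that for no $C^*$-algebra $D$ (unital or not, simple or not) with $K_1(D)=0$ and no action of $G$ on $D$ is $K_0(D)\cong W$ as a $G$-module. Hence, if $A$ is a unital UCT Kirchberg algebra with $(K_0(A),[1_A],K_1(A))=(W,w_0,0)$, where $w_0\in W^G$ is arbitrary (for instance $w_0=0$), then $G\le\mathrm{Aut}(\mathrm{Ell}(A))$ does not lift to $A$, and $G\le\mathrm{Aut}(K_0(A))$ does not even lift to an action on $A\otimes\mathcal K$.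
\end{theorem}

Nothing about a hypothetical action is used except its existence; no Rokhlin property or outerness enters. Katsura's theorem is not used in the proofs. This paper does not settle the intermediate groups, such as $(\mathbb Z/p)^2$ or $Q_8$.

\subsection{The idea}

An action of $G$ on $A$ defines a bundle of $C^*$-algebras with fiber $A$ over each skeleton of the classifying space of $G$. The K-theory of its algebra of sections is filtered by skeleta, and the resulting spectral sequence starts from the group cohomology $H^*(G;K_*(A))$, which depends only on the action on the invariant. The unital inclusion $\mathbb C\to A$ maps the Atiyah--Hirzebruch spectral sequence into it, and the differentials of the latter are known cohomology operations. If an integral class dies in $H^*(G;K_0(A))$, its differential must therefore die as well. It remains to build a $G$-module in which a class dies and its differential survives.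

Section~\ref{sec:ideal} formulates this condition and finds the class for $p=2$ by a computation with polynomials, starting from the smaller groups. Section~\ref{sec:ss} proves the condition, Section~\ref{sec:kill} builds the module, and Section~\ref{sec:realize} realizes it as an Elliott invariant, which proves Theorem~\ref{thm:main} for $p=2$. Section~\ref{sec:nounit} proves Theorem~\ref{thm:nounit}, and Section~\ref{sec:odd} treats odd primes.

\section{Cohomology classes that annihilate the unit}\label{sec:ideal}

\subsection{Group cohomology}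

Let $G$ be a finite group, $R=\mathbb Z$ or $\mathbb F_p$, and $M$ an $RG$-module. The groups $H^k(G;M)$ are the cohomology of $\mathrm{Hom}_{RG}(F_*,M)$ for any resolution $F_*\to R$ by free $RG$-modules, and $H^0(G;M)=M^G$. For trivial coefficients they are the cohomology groups of the classifying space, so cohomology operations act on them. We use the following facts \cite{brown,maclane}.
\begin{itemize}
\item[(H1)] $|G|\cdot H^k(G;M)=0$ for $k>0$.
\item[(H2)] $H^k(G;F)=0$ for $k>0$ if $F$ is a finitely generated free $RG$-module.
\item[(H3)] The cup product makes $H^*(G;R)$ a graded-commutative ring and $H^*(G;M)$ a module over it, naturally in $M$. The connecting map $\partial$ of a short exact sequence of $RG$-modules satisfies $\partial(b\xi)=\pm b\,\partial(\xi)$, with a sign depending only on the degree of $b\in H^*(G;R)$.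
\end{itemize}
The sequence $0\to\mathbb Z\xrightarrow{p}\mathbb Z\to\mathbb F_p\to0$ gives the long exact sequence
\[
\cdots\to H^{k-1}(-;\mathbb F_p)\xrightarrow{\ \delta\ }H^k(-;\mathbb Z)\xrightarrow{\ p\ }H^k(-;\mathbb Z)\xrightarrow{\ \rho\ }H^k(-;\mathbb F_p)\xrightarrow{\ \delta\ }\cdots,
\]
where $\rho$ is reduction mod $p$, a ring homomorphism, and $\delta$ is the integral Bockstein. We write $\bar a=\rho(a)$ and $\beta=\rho\delta$. Since $\delta\rho=0$, we have $\beta\bar a=0$ and $\beta\beta=0$.

\begin{lemma}\label{lem:exponent}
Let $E=(\mathbb Z/p)^r$ and $k>0$. Then $pH^k(E;\mathbb Z)=0$, the map $\rho$ is injective on $H^k(E;\mathbb Z)$, and $\delta$ maps onto $H^k(E;\mathbb Z)$.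
\end{lemma}

\begin{proof}
The group $H^k(\mathbb Z/p;\mathbb Z)$ is $\mathbb Z$ for $k=0$, is $\mathbb Z/p$ for $k>0$ even, and is $0$ for $k$ odd. By the split K\"unneth sequence, $H^k(E'\times\mathbb Z/p;\mathbb Z)$ is a direct sum of tensor and torsion products of groups $H^i(E';\mathbb Z)$ and $H^l(\mathbb Z/p;\mathbb Z)$ with $(i,l)\ne(0,0)$, so the first claim follows by induction on $r$. The other two follow from the long exact sequence.
\end{proof}

\subsection{The ideal of a pointed module}

A \emph{pointed $G$-module} is a pair $(M,m_0)$ of a $\mathbb ZG$-module and an invariant element $m_0\in M^G$. It comes with the $G$-map $j\colon\mathbb Z\to M$, $1\mapsto m_0$. By (H3), $j_*(a)=a\,m_0$, so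
\[
I(M,m_0)=\ker\bigl(j_*\colon H^*(G;\mathbb Z)\to H^*(G;M)\bigr)
\]
is a homogeneous ideal of $H^*(G;\mathbb Z)$, the annihilator of $m_0$. A finite subgroup $G\le\mathrm{Aut}(\mathrm{Ell}(A))$ makes $(K_0(A),[1_A])$ a pointed $G$-module. Consider the operation
\[
\theta=\delta\,\mathrm{Sq}^2\rho\colon H^n(-;\mathbb Z)\to H^{n+3}(-;\mathbb Z),
\]
with $\rho$ and $\delta$ taken at $p=2$. Two facts drive the proof.
\begin{itemize}
\item If $G$ acts on a unital $C^*$-algebra $A$ with $K_1(A)=0$, then $I(K_0(A),[1_A])$ is closed under $\theta$ (Proposition~\ref{prop:closed}).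
\item For each $a\in H^n(G;\mathbb Z)$, $n\ge2$, there is a pointed module, finitely generated and free as an abelian group, whose ideal agrees with the principal ideal $(a)$ in degrees $\ge n$ (Lemma~\ref{lem:kill}).
\end{itemize}

\begin{example}\label{ex:cosets}
Let $H\le G$ and let $G$ act on $A=C(G/H)$ by translation. Then $K_0(A)$ is the module of functions $G/H\to\mathbb Z$ and $[1_A]$ is the constant function $1$. Shapiro's lemma identifies $j_*$ with the restriction $H^*(G;\mathbb Z)\to H^*(H;\mathbb Z)$. Its kernel is closed under every natural operation, in particular under $\theta$.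
\end{example}

For a general action there is no space behind $j_*$, yet the first fact says that $\theta$ still preserves the kernel. In view of the two facts, we look for a group and a class $a$ with $\theta(a)\notin aH^3$.

\subsection{The search in elementary abelian $2$-groups}

For $E=(\mathbb Z/2)^r$ the ring $H^*(E;\mathbb F_2)$ is a polynomial ring on $r$ generators of degree $1$. The Steenrod squares $\mathrm{Sq}^i$ raise degree by $i$ and satisfy $\mathrm{Sq}^0=\mathrm{id}$, $\mathrm{Sq}^1=\beta$, $\mathrm{Sq}^i\zeta=\zeta^2$ if $i=\deg\zeta$, $\mathrm{Sq}^i\zeta=0$ if $i>\deg\zeta$, and the Cartan formula $\mathrm{Sq}^k(\zeta\xi)=\sum_{i+l=k}\mathrm{Sq}^i\zeta\,\mathrm{Sq}^l\xi$. In particular $\mathrm{Sq}^1$ is a derivation with $\mathrm{Sq}^1\ell=\ell^2$ for $\deg\ell=1$. By Lemma~\ref{lem:exponent} the positive-degree part of $H^*(E;\mathbb Z)$ is identified by $\rho$ with the image of $\mathrm{Sq}^1$.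

The operation $\rho\theta=\mathrm{Sq}^1\mathrm{Sq}^2\rho$ is easier to compute through Milnor's primitive $Q_1=\mathrm{Sq}^1\mathrm{Sq}^2+\mathrm{Sq}^2\mathrm{Sq}^1$.

\begin{lemma}\label{lem:Q1}
$Q_1$ is a derivation, $Q_1\ell=\ell^4$ for $\deg\ell=1$, and $\rho\theta(a)=Q_1\bar a$ for every integral class $a$.
\end{lemma}

\begin{proof}
The Cartan formula and $\mathrm{Sq}^1\mathrm{Sq}^1=0$ give
\begin{align*}
\mathrm{Sq}^1\mathrm{Sq}^2(\zeta\xi)&=\mathrm{Sq}^1\mathrm{Sq}^2\zeta\cdot\xi+\mathrm{Sq}^2\zeta\,\mathrm{Sq}^1\xi+\mathrm{Sq}^1\zeta\,\mathrm{Sq}^2\xi+\zeta\,\mathrm{Sq}^1\mathrm{Sq}^2\xi,\\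
\mathrm{Sq}^2\mathrm{Sq}^1(\zeta\xi)&=\mathrm{Sq}^2\mathrm{Sq}^1\zeta\cdot\xi+\mathrm{Sq}^1\zeta\,\mathrm{Sq}^2\xi+\mathrm{Sq}^2\zeta\,\mathrm{Sq}^1\xi+\zeta\,\mathrm{Sq}^2\mathrm{Sq}^1\xi,
\end{align*}
and the middle terms cancel in the sum. For $\deg\ell=1$ we have $\mathrm{Sq}^2\ell=0$ and $\mathrm{Sq}^2\mathrm{Sq}^1\ell=\mathrm{Sq}^2\ell^2=\ell^4$. Finally $\mathrm{Sq}^1\bar a=0$, so $Q_1\bar a=\mathrm{Sq}^1\mathrm{Sq}^2\bar a=\rho\theta(a)$.
\end{proof}

A derivation in characteristic $2$ kills squares, so $\mathrm{Sq}^1$ and $Q_1$ are linear over the subring of squares. We go through the small cases.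

\emph{Rank one.} $H^*(\mathbb Z/2;\mathbb Z)$ lives in even degrees and $\theta$ has degree $3$, so $\theta=0$.

\emph{Rank two.} The ring $\mathbb F_2[x,y]$ is free over $S=\mathbb F_2[x^2,y^2]$ on $1,x,y,xy$, and $\mathrm{Sq}^1$ sends these to $0,x^2,y^2$ and $\mu=x^2y+xy^2$. So the reduction of a homogeneous integral class $a$ lies in $S$ if the degree is even and in $\mu S$ if it is odd. In the first case $\theta(a)=0$. In the second case we use
\begin{equation}\label{eq:mu}
Q_1\mu=x^2y^4+x^4y^2=\mu^2,
\end{equation}
which gives $Q_1\bar a=\bar a\mu$, that is, $\theta(a)=a\,\delta(xy)$. Here $\theta$ is nonzero, but $\theta(a)\in(a)$ for every homogeneous $a$. Every homogeneous ideal is closed under $\theta$, and the test detects nothing.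

\emph{Rank three, degree at most $3$.} Let $H^*(E;\mathbb F_2)=\mathbb F_2[x,y,z]$. We have $H^1(E;\mathbb Z)=0$, and in degree $2$ the class $\bar a$ is a square, so $\theta(a)=0$. In degree $3$, $\bar a=\mathrm{Sq}^1$ of a quadratic form. Modulo squares every quadratic form is a product $\ell_1\ell_2$ of linear forms, since $xy+yz=y(x+z)$ and $xy+yz+zx=(x+z)(y+z)+z^2$. Then \eqref{eq:mu} with $\ell_1,\ell_2$ in place of $x,y$ gives $\theta(a)=a^2$.

\emph{Rank three, degree $4$.} Put $s=x+y+z$. The first candidate is $\delta(xyz)$, with reduction $\mathrm{Sq}^1(xyz)=xyzs$. A product of linear forms always divides its image under $Q_1$: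
\begin{equation}\label{eq:gamma}
Q_1(xyzs)=xyzs\,(x^3+y^3+z^3+s^3)=xyzs\,(x+y)(y+z)(z+x),
\end{equation}
where we used the identity $s^3=x^3+y^3+z^3+3(x+y)(y+z)(z+x)$. The remedy is to add a square. This does not change the image under $Q_1$, which is the product of all seven nonzero linear forms, but it destroys the factorization of the class into linear forms.

\begin{lemma}\label{lem:class2}
Let $E=(\mathbb Z/2)^3$ and $a=\delta(xyz+x^3)\in H^4(E;\mathbb Z)$. Then $\bar a=xyzs+x^4$, and $\gamma=\rho\theta(a)=xyzs\,(x+y)(y+z)(z+x)$ is not divisible by $\bar a$ in $\mathbb F_2[x,y,z]$. In particular $\theta(a)\notin aH^3(E;\mathbb Z)$.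
\end{lemma}

\begin{proof}
We have $\mathrm{Sq}^1x^3=3x^4=x^4$, which gives $\bar a$, and $\gamma=Q_1\bar a$ is given by \eqref{eq:gamma} because $Q_1x^4=0$. Write $\bar a=xh$ with $h=x^3+yzs$, and put $\pi=(x+y)(y+z)(z+x)$. Suppose $\bar a$ divides $\gamma$. Then $h$ divides $yzs\,\pi$. Modulo each of the primes $y$, $z$, $s$ the polynomial $h$ is congruent to $x^3\ne0$, so $h$ is coprime to $yzs$ and divides $\pi$. Both have degree $3$, so $h=\pi$. Setting $y=z=0$ gives $x^3=0$, which is false. The last claim follows by applying $\rho$ to a hypothetical equation $\theta(a)=ab$.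
\end{proof}

\section{The spectral sequence of an action}\label{sec:ss}

Let $G$ be a finite group and $\alpha\colon G\to\mathrm{Aut}(A)$ an action on a $C^*$-algebra. K-theory indices are read mod $2$.

\subsection{An equivariant cohomology theory}

For a locally compact Hausdorff $G$-space $U$ put
\[
C_0(U,A)^G=\{f\in C_0(U,A): f(gu)=\alpha_g(f(u))\},\qquad k_A^n(U)=K_n\bigl(C_0(U,A)^G\bigr).
\]
For a free action on a compact space $U$ this is the algebra of sections of the bundle $(U\times A)/G\to U/G$ with fiber $A$. If $U'\subset U$ is closed and invariant, then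
\begin{equation}\label{eq:ext}
0\to C_0(U\setminus U',A)^G\to C_0(U,A)^G\to C_0(U',A)^G\to0
\end{equation}
is exact. Only surjectivity needs an argument: extend $f\in C_0(U',A)^G$ to some $\tilde f\in C_0(U,A)$ and replace $\tilde f$ by $u\mapsto|G|^{-1}\sum_g\alpha_g^{-1}(\tilde f(gu))$. The six-term sequence of \eqref{eq:ext} has boundary maps $\partial\colon k_A^n(U')\to k_A^{n+1}(U\setminus U')$. Restriction to a closed invariant subset of $U$, extension by zero from an open invariant subset of $U$, and equivariant $*$-homomorphisms $A\to B$ all induce morphisms of the extensions \eqref{eq:ext}, so they commute with $\partial$.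

It follows that $h^n(Z,Z')=k_A^n(Z\setminus Z')$ is a $\mathbb Z/2$-periodic $G$-equivariant cohomology theory on finite $G$-CW pairs. A $G$-map of pairs pulls back functions vanishing on the subcomplex, a $G$-homotopy gives a homotopy of $*$-homomorphisms, the exact sequences are the six-term sequences, and excision holds because $h^n(Z,Z')$ depends only on $Z\setminus Z'$. On the free orbit, evaluation at the identity element $e$ gives $C(G,A)^G\cong A$. The $G$-map $g'\mapsto g'g$ pulls $f$ back to a function with value $f(g)=\alpha_g(f(e))$ at $e$. So the coefficient module is $K_q(A)$ with the action induced by $\alpha$. This is the point at which the action on the invariant enters.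

\subsection{The skeletal filtration}

Let $Y$ be a finite free $G$-CW complex, that is, a finite CW complex whose open cells are permuted freely by $G$. Let $Y_i$ be its skeleta, with $Y_i=\emptyset$ for $i<0$. The skeletal filtration gives a spectral sequence \cite[Ch.~IV]{bredon}, described as follows. Put $E_1^{i,q}=k_A^{i+q}(Y_i\setminus Y_{i-1})$, let $Z_r^{i,q}$ be the image of the restriction $k_A^{i+q}(Y_{i+r-1}\setminus Y_{i-1})\to E_1^{i,q}$, and let $B_r^{i,q}$ be the image of $\partial\colon k_A^{i+q-1}(Y_{i-1}\setminus Y_{i-r})\to E_1^{i,q}$. Then $E_r^{i,q}=Z_r^{i,q}/B_r^{i,q}$, and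
\begin{equation}\label{eq:dr}
d_r\colon E_r^{i,q}\to E_r^{i+r,\,q-r+1},\qquad d_r[\xi]=[\partial\hat\xi],
\end{equation}
where $\hat\xi\in k_A^{i+q}(Y_{i+r-1}\setminus Y_{i-1})$ is any class restricting to $\xi$, and $\partial\hat\xi\in k_A^{i+q+1}(Y_{i+r}\setminus Y_{i+r-1})$. The page $E_{r+1}$ is the homology of $(E_r,d_r)$. Everything is natural for cellular $G$-maps in $Y$ and for equivariant $*$-homomorphisms in $A$.

The space $Y_i\setminus Y_{i-1}$ is a disjoint union of copies of $G\times\mathbb R^i$, and $C_0(G\times\mathbb R^i,A)^G\cong C_0(\mathbb R^i,A)$. External product with a generator of $K_i(C_0(\mathbb R^i))\cong\mathbb Z$ identifies $K_q(A)$ with $K_{i+q}(C_0(\mathbb R^i,A))$, naturally in $A$. Hence $E_1^{i,q}\cong\mathrm{Hom}_{\mathbb ZG}(C_i(Y),K_q(A))$, where $C_*(Y)$ is the cellular chain complex, and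
\[
E_2^{i,q}=H^i\bigl(\mathrm{Hom}_{\mathbb ZG}(C_*(Y),K_q(A))\bigr).
\]
Let $\mathcal EG$ be a contractible free $G$-CW complex with finitely many cells in each dimension, such as the geometric realization of the simplicial set $[n]\mapsto G^{n+1}$. Its cellular chains form a free resolution of $\mathbb Z$. For $Y$ the $N$-skeleton of $\mathcal EG$ we denote the spectral sequence by $E_r(A)$; it has
\[
E_2^{i,q}(A)=H^i(G;K_q(A))\qquad(i<N).
\]
If $K_1(A)=0$, only the row $q=0$ is nonzero. Then $d_r=0$ for even $r$, because it changes the parity of $q$, and in particular $E_3=E_2$. In this case we drop $q$ and write $E_r^i$.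

\subsection{Comparison with the complex numbers}

For $A=\mathbb C$ with the trivial action, $C(Y)^G=C(Y/G)$ and $E_r(\mathbb C)$ is the Atiyah--Hirzebruch spectral sequence for the K-theory of the finite complex $Y/G$. For any finite complex its third differential is \cite{ah}
\begin{equation}\label{eq:d3}
d_3=\delta\,\mathrm{Sq}^2\rho=\theta\colon H^k(-;\mathbb Z)\to H^{k+3}(-;\mathbb Z).
\end{equation}

\begin{example}\label{ex:klein}
One can see by hand that $d_3\neq0$ for $G=(\mathbb Z/2)^2$. Recall that for a finite complex $P$ the subgroups $F^i=\ker(K^0(P)\to K^0(P_{i-1}))$ satisfy $F^i/F^{i+1}=E_\infty^i$ for $i$ even and $F^iF^l\subset F^{i+l}$, that products are represented on $E_2$ by cup products, and that $L-1\in F^2$ is represented by $\pm c_1(L)$ for a line bundle $L$. Let $L_1,L_2$ be the line bundles on $P=Y/G$, $N\ge7$, given by the sign characters of the two factors, and put $X_i=L_i-1$. Their first Chern classes reduce to $x^2$ and $y^2$. From $L_i^2=1$ we get $X_i^2=-2X_i$, so $X_1^2X_2-X_1X_2^2=0$. This element is represented in $H^6(G;\mathbb Z)$ by the class with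 reduction $x^4y^2+x^2y^4=\mu^2\ne0$, which must therefore be hit by a differential. Since $H^1(G;\mathbb Z)=0$, the differential is $d_3$, and its source $H^3(G;\mathbb Z)$ is $\{0,\delta(xy)\}$. This agrees with \eqref{eq:mu}.
\end{example}

If $A$ is unital, then $\mathbb C\to A$, $\lambda\mapsto\lambda1$, is equivariant, because automorphisms fix the unit. It induces a morphism $j_*\colon E_r(\mathbb C)\to E_r(A)$, which on $E_2^{i,0}$ is induced by the $G$-map $j\colon\mathbb Z\to K_0(A)$, $1\mapsto[1_A]$.

\begin{proposition}\label{prop:closed}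
Let $G$ act on a unital $C^*$-algebra $A$ with $K_1(A)=0$. If $a\in H^n(G;\mathbb Z)$, $n>0$, and $j_*(a)=0$ in $H^n(G;K_0(A))$, then $j_*(\theta(a))=0$ in $H^{n+3}(G;K_0(A))$.
\end{proposition}

\begin{proof}
Take $N\ge n+4$. Both spectral sequences have $E_3=E_2$, so $j_*(\theta(a))=j_*(d_3a)=d_3(j_*a)=0$ in $E_3^{n+3}(A)=H^{n+3}(G;K_0(A))$.
\end{proof}

The hypothesis $K_1(A)=0$ is used for the equality $E_3(A)=E_2(A)$. Without it the argument shows only that $j_*(\theta(a))$ lies in the image of $d_2\colon H^{n+1}(G;K_1(A))\to H^{n+3}(G;K_0(A))$.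

\section{Killing a cohomology class}\label{sec:kill}

Given $a$, we want a module in which $a$ dies and as little else as possible. Let $R=\mathbb Z$ or $\mathbb F_p$, let $E$ be a finite group, and let $F_*\to R$ be a resolution by finitely generated free $RE$-modules with differential $d$. Put $\Omega^0=R$ and let $\Omega^k\subset F_{k-1}$ be the image of $d\colon F_k\to F_{k-1}$ for $k\ge1$. With $\pi_k\colon F_k\to\Omega^k$ the evident surjections ($\pi_0$ is the augmentation) we have exact sequences
\begin{equation}\label{eq:shift}
0\to\Omega^{k+1}\to F_k\xrightarrow{\ \pi_k\ }\Omega^k\to0 .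
\end{equation}
Let $a\in H^n(E;R)$ with $n\ge2$. A representing cocycle $F_n\to R$ vanishes on $d(F_{n+1})=\ker\pi_n$, so it equals $\varphi\pi_n$ for an $RE$-map $\varphi\colon\Omega^n\to R$. It becomes a coboundary in a module $M\supset R$ as soon as $\varphi$ extends from $\Omega^n$ to a map $F_{n-1}\to M$, and the universal such module is the pushout
\[
M=(R\oplus F_{n-1})/\{(\varphi(\omega),-\omega):\omega\in\Omega^n\}.
\]
Define $j\colon R\to M$ by $j(r)=[(r,0)]$ and $M\to\Omega^{n-1}$ by $[(r,f)]\mapsto\pi_{n-1}(f)$. The sequence
\begin{equation}\label{eq:M}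
0\to R\xrightarrow{\ j\ }M\to\Omega^{n-1}\to0
\end{equation}
is exact: if $(r,0)=(\varphi(\omega),-\omega)$ then $\omega=0$ and $r=0$, and if $\pi_{n-1}(f)=0$ then $f\in\Omega^n$ and $[(r,f)]=j(r+\varphi(f))$. Put $m_0=j(1)\in M^E$, which is nonzero. If $R=\mathbb F_p$ then $M$ is finite. If $R=\mathbb Z$ then $M$ is a finitely generated free abelian group, because $\Omega^{n-1}\subset F_{n-2}$ is one; this is where $n\ge2$ is used.

\begin{example}
Let $E=\{1,t\}$, $R=\mathbb Z$, and take $F_i=\mathbb ZE$ with differentials alternately $1-t$ and $1+t$. Then $\Omega^2=\mathbb Z(1+t)\subset F_1$, and $\varphi(1+t)=1$ represents the generator of $H^2(E;\mathbb Z)=\mathbb Z/2$. The map $(r,f)\mapsto r(1+t)+f$ identifies $(M,m_0)$ with $(\mathbb ZE,1+t)$, the pointed module of Example~\ref{ex:cosets} for the trivial subgroup.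
\end{example}

\begin{lemma}\label{lem:kill}
Let $k\ge n$.
\begin{enumerate}
\item The kernel of $j_*\colon H^k(E;R)\to H^k(E;M)$ is $a\,H^{k-n}(E;R)$. In particular $j_*(a)=0$.
\item If multiplication by $a$ is injective on $H^{k-n}(E;R)$, then $j_*\colon H^{k-1}(E;R)\to H^{k-1}(E;M)$ is surjective.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\sigma$ be the composite of the connecting maps of \eqref{eq:shift},
\[
H^{k-n}(E;R)\to H^{k-n+1}(E;\Omega^1)\to\cdots\to H^{k-1}(E;\Omega^{n-1}),
\]
and let $\partial\colon H^{k-1}(E;\Omega^{n-1})\to H^k(E;R)$ be the connecting map of \eqref{eq:M}. In the long exact sequence of \eqref{eq:shift}, each connecting map is followed by the cohomology of a free module in positive degree, which vanishes by (H2). So $\sigma$ is surjective.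

We claim that $\partial\sigma(b)=\pm ab$, with a sign depending only on $k$ and $n$. By (H3) it suffices to show $\partial\sigma(1)=a$ for $k=n$. The class $1$ is represented by $\pi_0$. The cocycle $\pi_i\colon F_i\to\Omega^i$ lifts to the identity of $F_i$, whose coboundary $d\colon F_{i+1}\to F_i$ is $\pi_{i+1}$ followed by the inclusion of $\Omega^{i+1}$. So $\sigma(1)=[\pi_{n-1}]$. The cocycle $\pi_{n-1}$ lifts to $\iota\colon F_{n-1}\to M$, $f\mapsto[(0,f)]$, and $\iota d=j\varphi\pi_n$ because $[(0,\omega)]=[(\varphi(\omega),0)]$ for $\omega\in\Omega^n$. So $\partial[\pi_{n-1}]=[\varphi\pi_n]=a$.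

Now use the long exact sequence of \eqref{eq:M}. The kernel of $j_*$ in degree $k$ is the image of $\partial$, which equals the image of $\partial\sigma$; this is (1). In (2), $\partial\sigma$ is injective and $\sigma$ is surjective, so $\partial$ is injective. Then $H^{k-1}(E;M)\to H^{k-1}(E;\Omega^{n-1})$ is zero and $j_*$ is onto in degree $k-1$.
\end{proof}

\section{Pointed modules as Elliott invariants}\label{sec:realize}

The module $M$ must now be made into an Elliott invariant on which $E$ acts faithfully, without changing its cohomology in positive degrees. A free summand gives faithfulness. In the AF case $K_0$ also needs an invariant order with the Riesz interpolation property, and for this we invert a prime.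

\begin{proposition}\label{prop:realize}
Let $E$ be a finite group and $(M,m_0)$ a pointed $E$-module with $M$ finitely generated free abelian and $m_0\ne0$. There is a classifiable algebra $A$ of each of the two types
\begin{enumerate}
\item a unital UCT Kirchberg algebra with $K_0(A)$ finitely generated free,
\item a simple unital infinite-dimensional AF algebra with a unique trace,
\end{enumerate}
with $K_1(A)=0$, an injective homomorphism $E\to\mathrm{Aut}(\mathrm{Ell}(A))$, and an $E$-map $M\to K_0(A)$ that sends $m_0$ to $[1_A]$ and induces isomorphisms $H^k(E;M)\cong H^k(E;K_0(A))$ for $k>0$.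
\end{proposition}

\begin{proof}
Let $M'=M\oplus\mathbb ZE$ and $m_0'=(m_0,0)$. The action of $E$ on $M'$ is faithful, and $M\to M'$ is an isomorphism on $H^k$ for $k>0$ by (H2).

(1) For countable abelian groups $\Gamma_0,\Gamma_1$ and $g_0\in\Gamma_0$ there is a unital UCT Kirchberg algebra with $(K_0,[1],K_1)\cong(\Gamma_0,g_0,\Gamma_1)$ \cite[Prop.~4.3.3]{rordam}. Take $A$ for $(M',m_0',0)$. It is $\mathcal O_\infty$-stable, hence $\mathcal Z$-stable, so it is classifiable. Being purely infinite and simple, it has $K_0(A)_+=K_0(A)$ and $T(A)=\emptyset$. Thus $\mathrm{Aut}(\mathrm{Ell}(A))$ is the group of automorphisms of $M'$ fixing $m_0'$, and $E$ embeds in it.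

(2) Let $\ell$ be a prime not dividing $|E|$, and put $M''=M'\otimes\mathbb Z[1/\ell]$ and $m_0''=m_0'\otimes1$. Compute cohomology with a resolution by finitely generated free modules; since $\mathbb Z[1/\ell]$ is flat, $H^k(E;M'')=H^k(E;M')\otimes\mathbb Z[1/\ell]$. For $k>0$ multiplication by $\ell$ is invertible on $H^k(E;M')$ by (H1), so this group equals $H^k(E;M')$.

Since $M$ is torsion-free and $m_0\ne0$, there is a homomorphism $\psi\colon M\to\mathbb Q$ with $\psi(m_0)=1$. Its average $f_0(m)=|E|^{-1}\sum_{g\in E}\psi(gm)$ is invariant and has $f_0(m_0)=1$, because $m_0$ is invariant. Let $f\colon M''\to\mathbb Q$ be the $\mathbb Z[1/\ell]$-linear extension of $f_0\oplus0$, and put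
\[
M''_+=\{0\}\cup\{m\in M'':f(m)>0\}.
\]
The image $f(M'')$ contains $\mathbb Z[1/\ell]$, so it is dense in $\mathbb R$. (The image $f(M')$ is a finitely generated subgroup of $\mathbb Q$ and is discrete; this is why $\ell$ is inverted.)

Recall that a dimension group is a directed partially ordered abelian group that is unperforated ($nm\ge0$ for some $n\ge1$ implies $m\ge0$) and has Riesz interpolation (if $a_i\le b_k$ for $i,k\in\{1,2\}$, there is $c$ with $a_i\le c\le b_k$ for all $i,k$). It is simple if every nonzero positive element is an order unit. We check these properties. The set $M''_+$ is closed under addition and meets $-M''_+$ only in $0$. If $f(m_1)>0$ and $m$ is arbitrary, then $nm_1\pm m>0$ for large $n$; so $m_1$ is an order unit and the order is directed. If $nm\ge0$, then either $f(m)>0$, or $nm=0$ and so $m=0$, since $M''$ is torsion-free. For interpolation, if $a_i=b_k$ for some $i,k$, this element lies above $a_1,a_2$ (as $b_k$) and below $b_1,b_2$ (as $a_i$). Otherwise $f(a_i)<f(b_k)$ for all $i,k$, and by density there is $c$ with $\max_if(a_i)<f(c)<\min_kf(b_k)$.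

The only state, that is, positive homomorphism $M''\to\mathbb R$ with value $1$ at $m_0''$, is $f$. Indeed, let $f'$ be a state. If $f(m)=0$, then $m_0''\pm nm>0$ for all $n$, so $|f'(m)|\le1/n$ and $f'(m)=0$. Hence $f'=\chi f$ for an additive map $\chi\colon f(M'')\to\mathbb R$ with $\chi(1)=1$, and $\chi$ is the inclusion because $f(M'')\subset\mathbb Q$.

By the Effros--Handelman--Shen theorem, the countable dimension group $M''$ with order unit $m_0''$ is $(K_0,K_0^+,[1])$ of a unital AF algebra $A$. For AF algebras, simplicity of the algebra is equivalent to simplicity of the dimension group, tracial states correspond bijectively to states on $K_0$, $K_1=0$, and nuclearity and the UCT hold. So $A$ is simple with a unique trace $\tau$, and $r_A(\tau,\cdot)=f$. It is infinite-dimensional because $M''$ is not finitely generated, and therefore $\mathcal Z$-stable by Jiang and Su \cite{js}. Finally $E$ acts faithfully on $M''$ and fixes $m_0''$ and $f$, hence preserves the order. With the trivial action on the one-point simplex $T(A)$ this embeds $E$ in $\mathrm{Aut}(\mathrm{Ell}(A))$.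
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $p=2$]
Let $a\in H^4(E;\mathbb Z)$ be the class of Lemma~\ref{lem:class2} and $(M,m_0)$ the module of Section~\ref{sec:kill} for $R=\mathbb Z$, $n=4$. By Lemma~\ref{lem:kill}(1), $a\,m_0=0$, and the kernel of $H^7(E;\mathbb Z)\to H^7(E;M)$ is $aH^3(E;\mathbb Z)$, which does not contain $\theta(a)$. Let $A$ be either algebra of Proposition~\ref{prop:realize}. The map $j\colon\mathbb Z\to K_0(A)$, $1\mapsto[1_A]$, factors through $M$, so $j_*(a)=0$ and $j_*(\theta(a))\ne0$. A lift of $E$ would be an action on $A$ inducing the given module structure on $K_0(A)$, and this contradicts Proposition~\ref{prop:closed}.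
\end{proof}

\section{An obstruction without the unit}\label{sec:nounit}

Without a unit there is no morphism $E_r(\mathbb C)\to E_r(A)$. What remains is that scalar functions multiply $A$-valued functions, so that $d_3$ satisfies a Leibniz rule over the Atiyah--Hirzebruch spectral sequence.

\begin{lemma}\label{lem:leibniz}
Let $G$ be a finite group acting on a $C^*$-algebra $A$ with $K_1(A)=0$. For $a\in H^i(G;\mathbb Z)$, $\xi\in H^j(G;K_0(A))$ and $N>i+j+3$, the differential of $E_3(A)$ satisfies
\[
d_3(a\xi)=\pm\,\theta(a)\,\xi\pm a\,d_3(\xi).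
\]
\end{lemma}

\begin{proof}
We first prove an external version. Let $P$ be a finite CW complex with trivial action, $Y$ a finite free $G$-CW complex, and $Q=P\times Y$ with the product cells. A cell of $Q$ has \emph{type} $(s,t)$ if it is the product of an $s$-cell of $P$ and a $t$-cell of $Y$. For $U_1$ with trivial action, $C_0(U_1)\otimes C_0(U_2,A)^G=C_0(U_1\times U_2,A)^G$, and the external product in K-theory gives
\[
k_{\mathbb C}^m(U_1)\otimes k_A^n(U_2)\to k_A^{m+n}(U_1\times U_2),\qquad k_{\mathbb C}^m(U_1)=K_m(C_0(U_1)).
\]
It is natural in both variables. For a closed subset of $U_1$ it satisfies $\partial(u\times\xi)=\pm\partial u\times\xi$, and for a closed invariant subset of $U_2$ it satisfies $\partial(u\times\xi)=\pm u\times\partial\xi$. By the description of $E_1$ in Section~\ref{sec:ss}, on open cells it is the cross product of cellular cochains, up to a sign depending only on the dimensions.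

Let $u\in k_{\mathbb C}^i(P_i\setminus P_{i-1})$ and $\xi\in k_A^j(Y_j\setminus Y_{j-1})$ be cocycles. As $E_3=E_2$ in both spectral sequences, they are restrictions of classes $\hat u$ on $P_{i+2}\setminus P_{i-1}$ and $\hat\xi$ on $Y_{j+2}\setminus Y_{j-1}$, and $d_3[u]=[\partial\hat u]$, $d_3[\xi]=[\partial\hat\xi]$ by \eqref{eq:dr}. Put $m=i+j$. To compute $d_3[u\times\xi]$ we need a class on $Q_{m+2}\setminus Q_{m-1}$, whereas $\hat u\times\hat\xi$ lives on
\[
T=(P_{i+2}\setminus P_{i-1})\times(Y_{j+2}\setminus Y_{j-1}),
\]
and neither set contains the other. We pass through their intersection. Let $F=(P_{i-1}\times Y)\cup(P\times Y_{j-1})$, a subcomplex, and put $S_0=Q_{m+2}\setminus F$ and $S=Q_{m+3}\setminus F$ (Figure~\ref{fig:types}). A cell of type $(s,t)$ in $S_0$ has $s\ge i$, $t\ge j$ and $s+t\le m+2$, hence $s\le i+2$ and $t\le j+2$. So $S_0=T\cap Q_{m+2}$ is closed in $T$; let $\kappa\in k_A^m(S_0)$ be the restriction of $\hat u\times\hat\xi$. A cell of dimension at most $m-1$ has $s<i$ or $t<j$, so $Q_{m-1}\subset F$ and $S_0$ is open in $Q_{m+2}\setminus Q_{m-1}$; let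 $\bar\kappa$ be the extension of $\kappa$ by zero. The $m$-cells in $S_0$ are those of type $(i,j)$, so $\bar\kappa$ restricts on $Q_m\setminus Q_{m-1}$ to $u\times\xi$, extended by zero to the other $m$-cells. Hence $d_3[u\times\xi]=[\partial\bar\kappa]$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->] (-0.6,-0.6) -- (3.7,-0.6) node[right] {$s$};
\draw[->] (-0.6,-0.6) -- (-0.6,3.7) node[above] {$t$};
\draw[dashed] (-0.3,-0.3) rectangle (2.3,2.3);
\fill (0,0) circle (2.5pt) (1,0) circle (2.5pt) (2,0) circle (2.5pt) (0,1) circle (2.5pt) (1,1) circle (2.5pt) (0,2) circle (2.5pt);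
\draw (3,0) circle (2.5pt) (2,1) circle (2.5pt) (1,2) circle (2.5pt) (0,3) circle (2.5pt);
\node[below] at (0,-0.6) {$i$};
\node[below] at (2,-0.6) {$i+2$};
\node[below] at (3,-0.6) {$i+3$};
\node[left] at (-0.6,0) {$j$};
\node[left] at (-0.6,2) {$j+2$};
\node[left] at (-0.6,3) {$j+3$};
\end{tikzpicture}
\caption{Types $(s,t)$ of product cells in $P\times Y$, with $s,t$ the dimensions of the factors. Filled dots: the cells of $S_0$ ($s\ge i$, $t\ge j$, $s+t\le i+j+2$). Open dots: the cells of $S\setminus S_0$ ($s+t=i+j+3$). The dashed square is the region $T$ on which $\hat u\times\hat\xi$ is defined; the boundary class vanishes on the two open dots inside it.}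
\label{fig:types}
\end{figure}

The set $S$ is open in $Q_{m+3}\setminus Q_{m-1}$ and meets $Q_{m+2}$ in $S_0$. By naturality, $\partial\bar\kappa$ is the extension by zero of $\partial\kappa\in k_A^{m+1}(S\setminus S_0)$. Now $S\setminus S_0$ is the disjoint union of the open cells of types $(i+3,j)$, $(i+2,j+1)$, $(i+1,j+2)$, $(i,j+3)$. For a closed invariant subset $C\subset S$, the restriction of $\partial\kappa$ to $C\setminus S_0$ is the boundary of $\kappa|_{C\cap S_0}$ for the pair $C\cap S_0\subset C$. We use three choices of $C$.
\begin{itemize}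
\item $C=T\cap Q_{m+3}$. Then $C\setminus S_0$ consists of the types $(i+2,j+1)$ and $(i+1,j+2)$, and $\kappa$ extends over $C$ as the restriction of $\hat u\times\hat\xi$. These two components vanish.
\item $C=(P_{i+3}\setminus P_{i-1})\times(Y_j\setminus Y_{j-1})$. Then $C\setminus S_0$ is the type $(i+3,j)$, and on $C\cap S_0=(P_{i+2}\setminus P_{i-1})\times(Y_j\setminus Y_{j-1})$ the class $\kappa$ is $\hat u\times\xi$. The component is $\pm\partial\hat u\times\xi$.
\item $C=(P_i\setminus P_{i-1})\times(Y_{j+3}\setminus Y_{j-1})$. Then $C\setminus S_0$ is the type $(i,j+3)$, the class $\kappa$ restricts to $u\times\hat\xi$, and the component is $\pm u\times\partial\hat\xi$.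
\end{itemize}
Therefore $d_3([u]\times[\xi])=\pm d_3[u]\times[\xi]\pm[u]\times d_3[\xi]$, and $d_3[u]=\theta[u]$ by \eqref{eq:d3}.

Now let $Y$ be the $N$-skeleton of $\mathcal EG$, $P=Y/G$, and $q\colon Y\to P$ the quotient map. Let $\Delta\colon Y\to Y\times Y$ be a $G$-cellular approximation of the diagonal. The chain map $\Delta_*\colon C_*(Y)\to C_*(Y)\otimes C_*(Y)$ is equivariant and preserves augmentations, so in degrees below $N$ it is a diagonal approximation for the resolution and computes cup products. The cellular $G$-map $(q\times1)\Delta\colon Y\to P\times Y$ induces a morphism of spectral sequences, which on $E_2=E_3$ sends cross products to cup products, up to sign. Applying it to the external formula proves the lemma.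
\end{proof}

For $\xi=[1_A]$ we have $d_3\xi=0$, since $[1_A]$ is the image of the unit of $C(Y,A)^G$, and the lemma reduces to Proposition~\ref{prop:closed}. For an arbitrary invariant vector $\xi$ with $a\xi=0$ the lemma gives only $\theta(a)\xi=\pm a\,d_3(\xi)$, and $d_3(\xi)$ is unknown. The right side vanishes if every class in $H^3$ is a multiple of $\xi$. Lemma~\ref{lem:kill}(2) with $k=n=4$ provides this when multiplication by the class is injective on $H^0(E;R)=R$. For $R=\mathbb Z$ this fails, as $2a=0$; for $R=\mathbb F_2$ it holds. This is why the module in Theorem~\ref{thm:nounit} is an $\mathbb F_2$-vector space.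

\begin{proof}[Proof of Theorem~\ref{thm:nounit}]
Let $E\le G$ be isomorphic to $(\mathbb Z/2)^3$, and let $a$, $\bar a$, $\gamma$ be as in Lemma~\ref{lem:class2}. Apply Section~\ref{sec:kill} with $R=\mathbb F_2$, $n=4$ and the class $\bar a$, and call the result $(V,v_0)$; the module $V$ is finite. Lemma~\ref{lem:kill} gives three facts: $\bar a\,v_0=0$; $\gamma\,v_0\ne0$ in $H^7(E;V)$, because $\gamma\notin\bar aH^3(E;\mathbb F_2)$; and $H^3(E;V)=H^3(E;\mathbb F_2)\,v_0$, because $\bar a\ne0$.

Put $W=\mathrm{Ind}_E^GV\oplus\mathbb F_2[G]$, a finite module that is faithful because of the second summand. As a group, $\mathrm{Ind}_E^GV$ is the direct sum of the subgroups $g\otimes V$ over the cosets $gE$. The subgroup $E$ preserves the summand of the coset $E$ and permutes the others, so $W=V\oplus V'$ as $E$-modules for some $V'$.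

Suppose $G$ acts on $D$ with $K_1(D)=0$ and $K_0(D)\cong W$. Restrict the action to $E$, take $N\ge8$, and view $v_0\in H^0(E;W)$. On the cohomology of an $\mathbb F_2E$-module an integral class acts through its reduction, so $a\,v_0=\bar a\,v_0=0$ and $\theta(a)v_0=\gamma\,v_0$. The $V$-component of $d_3(v_0)\in H^3(E;V)\oplus H^3(E;V')$ is $b\,v_0$ for some $b\in H^3(E;\mathbb F_2)$. Multiplication by $a$ respects the decomposition, so the $V$-component of $a\,d_3(v_0)$ is $\bar a\,b\,v_0=b\,(\bar a\,v_0)=0$. The $V$-component of
\[
0=d_3(a\,v_0)=\pm\,\theta(a)\,v_0\pm a\,d_3(v_0)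
\]
therefore reads $\gamma\,v_0=0$, a contradiction.

A unital UCT Kirchberg algebra $A$ with invariant $(W,w_0,0)$ exists by \cite[Prop.~4.3.3]{rordam}, and $G$ embeds in $\mathrm{Aut}(\mathrm{Ell}(A))$ because it acts faithfully on $W$ and fixes $w_0$. A lift to $A$ or to $A\otimes\mathcal K$ would be an action on a $C^*$-algebra with $K_1=0$ and $K_0\cong W$ as $G$-modules.
\end{proof}

\section{Odd primes}\label{sec:odd}

Let $p$ be an odd prime, and take $\rho$, $\delta$, $\beta$ at $p$. The image of $\theta$ is $2$-torsion, so $d_3$ vanishes on $p$-torsion, and the role of $d_3$ passes to $d_{2p-1}$. This creates a new difficulty: in $E_r(A)$ the shorter differentials are not under control a priori, and one of them might hit the class that we want to survive.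

\subsection{The first differential at $p$}

Let $P^1$ be the first Steenrod reduced power on mod $p$ cohomology. It has degree $2(p-1)$, is a derivation by the Cartan formula, vanishes in degree $1$, and is the $p$-th power in degree $2$. Put $\theta_p=\delta P^1\rho$, an operation of degree $2p-1$ on cohomology with coefficients $\mathbb Z$ or $\mathbb Z_{(p)}$.

\begin{proposition}[Buh\v{s}taber \cite{buh}]\label{prop:ahss}
In the Atiyah--Hirzebruch spectral sequence of a finite complex, tensored with $\mathbb Z_{(p)}$, we have $d_r=0$ for $r\ge2$ unless $r\equiv1\bmod 2(p-1)$, and $d_{2p-1}=c\,\theta_p$ with $c\in\mathbb F_p^\times$ depending only on $p$.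
\end{proposition}

We use the statement as cited; for orientation we recall the reason. Unfold the periodicity, so that $d_r$ maps row $-2t$ to row $-2t-(r-1)$. For $k$ prime to $p$, the stable Adams operation $\psi^k$ on $p$-local K-theory induces an endomorphism of the spectral sequence that is multiplication by $k^t$ on row $-2t$. Hence $(k^{(r-1)/2}-1)d_r=0$ for odd $r$. If $k$ is a primitive root mod $p$, the factor is a unit of $\mathbb Z_{(p)}$ unless $p-1$ divides $(r-1)/2$. So $d_{2p-1}$ is defined on $E_2$ and is a stable operation of degree $2p-1$ on $\mathbb Z_{(p)}$-cohomology. By Cartan's computation these operations form a group $\mathbb Z/p$ generated by $\theta_p$.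

That $c\ne0$ is seen as in Example~\ref{ex:klein}. Let $L_1,L_2$ be the line bundles on a large skeleton of the classifying space of $(\mathbb Z/p)^2$ given by faithful characters of the two factors, let $X_i=L_i-1$, and let $u_i\in H^2(-;\mathbb Z)$ represent $X_i$. The relation $(1+X_i)^p=1$ reads $X_i^p=-pX_i\lambda(X_i)$ with $\lambda(T)=\sum_{l=1}^{p-1}p^{-1}\binom pl T^{l-1}\in1+T\mathbb Z[T]$, and $\lambda(X_i)$ is invertible since $X_i$ is nilpotent. So
\[
X_1^pX_2-X_1X_2^p=-pX_1X_2\bigl(\lambda(X_1)-\lambda(X_2)\bigr)
\]
is an integral combination of terms $pX_1^iX_2^l$ with $i,l\ge1$ and $i+l\ge3$. Each such term equals $-X_1^{p+i-1}X_2^l\lambda(X_1)^{-1}$ and lies in $F^{2p+4}$. Hence the class $u_1^pu_2-u_1u_2^p\in H^{2p+2}$ is hit by a differential. It is nonzero, since $\bar u_1,\bar u_2$ generate a polynomial subring of the mod $p$ cohomology. The only $r\equiv1\bmod2(p-1)$ with $2\le r\le2p+2$ is $r=2p-1$, so $d_{2p-1}\ne0$.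

\subsection{The class}

Let $E=(\mathbb Z/p)^3$. Then $H^*(E;\mathbb F_p)=\Lambda(x,y,z)\otimes\mathbb F_p[u,v,w]$, with $x,y,z$ of degree $1$ and $u=\beta x$, $v=\beta y$, $w=\beta z$. It is a free $\mathbb F_p[u,v,w]$-module, graded as a ring by the \emph{exterior degree}, the number of factors among $x,y,z$. The parity of the exterior degree is the parity of the total degree. The Bockstein $\beta$ is a graded derivation of odd degree and $P^1$ is a derivation of even degree, so $Q_1=P^1\beta-\beta P^1$ is a graded derivation of odd degree. It satisfies $Q_1x=P^1u=u^p$ and $Q_1u=-\beta(u^p)=0$, and likewise for the other generators. Since $\beta\bar a=0$,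
\begin{equation}\label{eq:thetap}
\rho\theta_p(a)=\beta P^1\bar a=-Q_1\bar a .
\end{equation}

\begin{lemma}\label{lem:classp}
Let $a=\delta(xyz+xu)\in H^4(E;\mathbb Z)$. Then $\theta_p(a)\notin aH^{2p-1}(E;\mathbb Z)$, and multiplication by $a$ is injective on $H^k(E;\mathbb Z)$ for $k>0$.
\end{lemma}

\begin{proof}
Put $\eta=\beta(xyz)=u\,yz-v\,xz+w\,xy$. Then $\bar a=u^2+\eta$, and
\begin{align*}
Q_1\bar a=Q_1\eta&=u(v^pz-w^py)-v(u^pz-w^px)+w(u^py-v^px)\\
&=x(vw^p-wv^p)+y(wu^p-uw^p)+z(uv^p-vu^p).
\end{align*}
If $\theta_p(a)=ab$, then $Q_1\eta=\bar a\zeta$ with $\zeta=-\bar b$ by \eqref{eq:thetap}. As $\zeta$ has odd degree, $\zeta=\zeta_1+\zeta_3$ with $\zeta_i$ of exterior degree $i$. Comparing exterior degree $1$ gives $Q_1\eta=u^2\zeta_1$, but the coefficient $vw^p-wv^p$ of $x$ is not divisible by $u^2$.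

If $\zeta\ne0$ in $H^*(E;\mathbb F_p)$ has lowest exterior component $\zeta_i\ne0$, then $\bar a\zeta$ has the component $u^2\zeta_i\ne0$ in exterior degree $i$. So $\bar a$ is not a zero divisor, and the second claim follows because $\rho$ is injective in positive degrees (Lemma~\ref{lem:exponent}).
\end{proof}

\begin{remark}
The term $xu$ serves the second claim: for $a_0=\delta(xyz)$ we have $\rho(a_0^2)=\eta^2=0$, as $\eta^2$ has exterior degree $4$. The second claim is also what requires rank three. For $(\mathbb Z/p)^2$, a class $\zeta_0+xy\,\zeta'$ of even degree, with $\zeta_0,\zeta'\in\mathbb F_p[u,v]$, has Bockstein $(uy-vx)\zeta'$. So the reduction of an integral class of even degree lies in $\mathbb F_p[u,v]$ and is killed by $Q_1$, while a class of odd degree has square zero.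
\end{remark}

\subsection{Proof of Theorem~\ref{thm:main} for odd $p$}

Let $(M,m_0)$ be the module of Section~\ref{sec:kill} for $R=\mathbb Z$, $n=4$ and the class $a$ of Lemma~\ref{lem:classp}. Let $A$ be either algebra of Proposition~\ref{prop:realize}, and $j\colon\mathbb Z\to K_0(A)$, $1\mapsto[1_A]$. Lemmas~\ref{lem:kill} and~\ref{lem:classp}, transported along $H^k(E;M)\cong H^k(E;K_0(A))$, give
\begin{gather}
j_*(a)=0,\qquad j_*(\theta_p(a))\ne0\ \text{ in }H^{2p+3}(E;K_0(A)),\label{eq:oddone}\\
j_*\colon H^k(E;\mathbb Z)\to H^k(E;K_0(A))\ \text{ is surjective for }k\ge4.\label{eq:oddtwo}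
\end{gather}
Suppose that $E$ lifts to an action on $A$, and form the spectral sequences with $N\ge2p+4$.

\emph{Step 1: in $E_r(\mathbb C)$, for $2\le r<2p-1$, the differential $d_r$ vanishes on all columns $0<k<N$.} Such a column is a $p$-torsion group, so the image of $d_r$ is $p$-torsion and injects into the localization of the target at $p$, where $d_r$ vanishes by Proposition~\ref{prop:ahss}. The differentials $d_r$, $2\le r<2p-1$, into the columns $4$ and $2p+3$ that are not zero for parity reasons start in columns $0<k<N$. Hence $E_{2p-1}(\mathbb C)=E_2(\mathbb C)$ in these two columns, and $d_{2p-1}(a)=c\,\theta_p(a)$.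

\emph{Step 2: in $E_r(A)$, for $2\le r<2p-1$, the differential $d_r$ into column $2p+3$ vanishes.} Only odd $r$ with $3\le r\le2p-3$ matter, and the source is the column $k=2p+3-r$ with $6\le k\le2p$. An element of $E_r^k(A)$ is represented by a class in $H^k(E;K_0(A))$, which by \eqref{eq:oddtwo} is $j_*(b)$ for some $b\in H^k(E;\mathbb Z)$. By Step 1, $b$ survives to $E_r(\mathbb C)$ and $d_r[b]=0$. So $d_r[j_*b]=j_*d_r[b]=0$.

\emph{Step 3.} By Step 2, $E_{2p-1}^{2p+3}(A)$ is a subgroup of $H^{2p+3}(E;K_0(A))$, and the morphism of spectral sequences in this column is the map $j_*$ on group cohomology. By naturality and $j_*(a)=0$,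
\[
c\,j_*(\theta_p(a))=j_*(d_{2p-1}a)=d_{2p-1}[j_*a]=0\quad\text{in }H^{2p+3}(E;K_0(A)).
\]
Since $c$ is a unit mod $p$ and $p\,\theta_p(a)=0$, this contradicts \eqref{eq:oddone}. \qed

\begin{thebibliography}{99}

\bibitem{ah} Atiyah and Hirzebruch, \emph{Vector bundles and homogeneous spaces}, 1961.

\bibitem{bredon} Bredon, \emph{Equivariant Cohomology Theories}, LNM 34.

\bibitem{brown} Brown, \emph{Cohomology of Groups}.

\bibitem{buh} Buh\v{s}taber, Mat. Sb. 78 (1969).

\bibitem{report} \emph{Future Targets In The Classification Program For Amenable $C^*$-Algebras}, \texttt{http://archytas.pims.math.ca/workshops//2017/17w5127/report17w5127.pdf}.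

\bibitem{js} Jiang and Su, Amer. J. Math. 121 (1999).

\bibitem{katsura} Katsura, \emph{A construction of actions on Kirchberg algebras which induce given actions on their K-groups}, J. reine angew. Math. 617 (2008).

\bibitem{maclane} Mac Lane, \emph{Homology}.

\bibitem{rordam} R{\o}rdam, Encyclopaedia Math. Sci. 126.

\end{thebibliography}
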